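\title{Convergent sequences and Cantor cubes in categorically compact groups}

\begin{abstract}
A Hausdorff topological group $G$ is categorically compact if, for every Hausdorff topological group $H$, the projection $G\times H\to H$ sends closed subgroups to closed subgroups. We prove that every nondiscrete categorically compact group has a nontrivial convergent sequence, and even contains a Cantor set. If the group $G$ is moreover $\omega$-narrow, it contains a copy of the cube $\{0,1\}^{w(G)}$, where $w(G)$ is its weight. The proof reduces to separable groups, shows that $\omega$-narrow categorically compact groups are minimal, and lifts sequences and compact zero-dimensional spaces through a transfinite tower of quotients with metrizable kernels.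
\end{abstract}

\section{The question and the results}\label{sec:intro}

All topological groups in this paper are Hausdorff. If $G$ is compact and $H$ is any space, the projection $G\times H\to H$ sends closed sets to closed sets: if $F\subset G\times H$ is closed and $(g_a,h_a)$ is a net in $F$ with $h_a\to h$, then a subnet of $(g_a)$ converges to some $g$, and $(g,h)\in F$. For groups one can keep only the part of this property that concerns subgroups. A topological group $G$ is \emph{categorically compact}, briefly \emph{c-compact}, if for every topological group $H$ the projection $G\times H\to H$ sends closed subgroups of $G\times H$ to closed subgroups of $H$. Compact groups are c-compact, and one asks which properties of compact groups depend only on this weaker condition.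

A \emph{nontrivial convergent sequence} in a space is a convergent sequence that is not eventually constant. In a Hausdorff space such a sequence has an injective subsequence, because infinitely many terms differ from the limit and each point other than the limit occurs only finitely often. The following question is posed in \cite{topics}.

\begin{quote}
\emph{Does every nondiscrete c-compact group have a nontrivial convergent sequence?}
\end{quote}

A discrete group has no such sequence, so the hypothesis of nondiscreteness is needed. The first examples suggest the answer yes. A nondiscrete metrizable group has points $x_n\ne1$ at distance less than $1/n$ from $1$. In an infinite product of nontrivial compact groups, choose distinct indices $i_0,i_1,\dots$ and let $x_n$ be different from $1$ in the coordinate $i_n$ only; then $x_n\to1$. On the other hand, c-compactness speaks only of closed subgroups, while a convergent sequence is not an algebraic object, and weaker properties that c-compact groups share with compact groups do not produce sequences: Example~\ref{ex:B} is a complete nondiscrete group in which every countable set is closed. The answer is nevertheless positive.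

\begin{theorem}\label{thm:A}
Every nondiscrete c-compact group has a nontrivial convergent sequence.
\end{theorem}

The method gives more. A topological group $G$ is \emph{$\omega$-narrow} if for every neighborhood $U$ of $1$ there is a countable set $C\subset G$ with $CU=G$; separable groups are examples (Section~\ref{sec:background}). The \emph{weight} $w(X)$ of a space $X$ is the least cardinality of a base of $X$. A space is \emph{zero-dimensional} if it has a base of clopen sets, and a \emph{Cantor set} is a space homeomorphic to $\{0,1\}^\omega$. If $\pi\colon X\to Y$ and $\varphi\colon Z\to Y$ are maps, a \emph{lift} of $\varphi$ through $\pi$ is a map $s\colon Z\to X$ with $\pi\circ s=\varphi$.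

\begin{theorem}\label{thm:B}
Let $G$ be a c-compact group.
\begin{enumerate}
\item[(i)] If $G$ is $\omega$-narrow and $N$ is a closed normal subgroup, then every continuous map from a compact zero-dimensional Hausdorff space $Z$ to $G/N$ has a continuous lift $Z\to G$ through the quotient map.
\item[(ii)] If $G$ is $\omega$-narrow and nondiscrete, then $G$ contains a homeomorphic copy of $\{0,1\}^{w(G)}$. Consequently $|G|=2^{w(G)}$.
\item[(iii)] The following are equivalent:
\begin{enumerate}
\item[(a)] $G$ is discrete;
\item[(b)] every countable subgroup of $G$ is closed;
\item[(c)] $G$ has no nontrivial convergent sequence;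
\item[(d)] $G$ has no infinite compact subset;
\item[(e)] $G$ contains no Cantor set.
\end{enumerate}
In particular a nondiscrete c-compact group contains a Cantor set and has at least $2^\omega$ elements.
\end{enumerate}
\end{theorem}

The exponent in (ii) cannot be raised: a subspace of $G$ has weight at most $w(G)$, and $w(\{0,1\}^\lambda)=\lambda$ for infinite $\lambda$. A Cantor set contains a nontrivial convergent sequence, so Theorem~\ref{thm:A} also follows from the last sentence of Theorem~\ref{thm:B}. We prove Theorem~\ref{thm:A} first, because sequences are easier to lift than Cantor sets. The plan of the proof is at the end of Section~\ref{sec:model}, after a special case that shows what is needed.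

\section{Background and first properties}\label{sec:background}

We write $\omega=\{0,1,2,\dots\}$ and identify an ordinal with the set of smaller ordinals. Neighborhoods need not be open. The \emph{diagonal product} of homomorphisms $f_i\colon G\to P_i$ $(i\in I)$ is the homomorphism $x\mapsto(f_i(x))_{i\in I}$ from $G$ to $\prod_iP_i$. It is continuous if all $f_i$ are, and its kernel is $\bigcap_i\ker f_i$. We use the following textbook facts.

\begin{enumerate}
\item[(F1)] \emph{Neighborhoods of the identity.} Let $D$ be a group and $\mathcal U$ a nonempty family of symmetric subsets containing $1$, such that any two members contain a third in their intersection. Suppose that for all $U\in\mathcal U$ and $g\in D$ there are $V,V'\in\mathcal U$ with $V^2\subset U$ and $gV'g^{-1}\subset U$. Then $\mathcal U$ is a neighborhood base at $1$ of a unique group topology on $D$, which is Hausdorff if and only if $\bigcap\mathcal U=\{1\}$. A homomorphism that is continuous at $1$ is continuous. Topological groups are regular spaces.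
\item[(F2)] \emph{Quotients.} If $N$ is a closed normal subgroup of $G$, then $G/N$ is a (Hausdorff) topological group, the quotient map is open, and a continuous homomorphism on $G$ whose kernel contains $N$ induces a continuous homomorphism on $G/N$.
\item[(F3)] \emph{Birkhoff--Kakutani theorem.} A first countable topological group is metrizable.
\item[(F4)] \emph{Completion.} A net $(x_a)$ in $G$ is \emph{Cauchy} if for every neighborhood $U$ of $1$ there is $a_0$ such that $x_a^{-1}x_b\in U$ and $x_ax_b^{-1}\in U$ for all $a,b\ge a_0$. The group $G$ is \emph{Raikov complete} if every Cauchy net converges. Every topological group is a dense subgroup of a Raikov complete group, its \emph{Raikov completion}. The Raikov completion of a second countable group is \emph{Polish}, that is, separable and completely metrizable.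
\item[(F5)] \emph{Polish spaces and groups.} A nonempty Polish space is not a countable union of closed sets with empty interior (Baire's theorem), and it contains a Cantor set if it has no isolated point. A continuous bijective homomorphism between Polish groups is a homeomorphism (open mapping theorem).
\item[(F6)] \emph{Guran's theorem} \cite[Theorem 3.4.23]{AT}. An $\omega$-narrow group is topologically isomorphic to a subgroup of a product of second countable groups.
\end{enumerate}

A basic neighborhood of $1$ in a product restricts only finitely many coordinates, and a finite product of second countable groups is second countable. Projecting to the finite subproduct turns (F6) into the form that we use.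

\begin{enumerate}
\item[(F6$'$)] If $G$ is $\omega$-narrow, then every neighborhood $V$ of $1$ contains a set $f^{-1}(O)$, where $f$ is a continuous homomorphism from $G$ to a second countable group and $O$ is a neighborhood of $1$ in that group. In particular $\ker f\subset V$, so for every $x\neq1$ there is such an $f$ with $f(x)\ne1$.
\end{enumerate}

A separable group is $\omega$-narrow: if $C$ is countable and dense, then for every $x$ the neighborhood $xU^{-1}$ of $x$ meets $C$, so $x\in CU$. If $f\colon G\to L$ is a continuous surjective homomorphism and $G$ is $\omega$-narrow, then so is $L$, because $Cf^{-1}(V)=G$ implies $f(C)V=L$. Hence $\omega$-narrowness passes to quotients and, taking for $f$ the identity map, to coarser group topologies.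

The definition of c-compactness enters the proof only through the next lemma.

\begin{lemma}\label{lem:basic}
Let $G$ be a c-compact group.
\begin{enumerate}
\item[(a)] Every closed subgroup of $G$ is c-compact.
\item[(b)] If $f\colon G\to L$ is a continuous surjective homomorphism, then $L$ is c-compact.
\item[(c)] If $f\colon G\to H$ is a continuous homomorphism, then $f(G)$ is closed in $H$.
\item[(d)] $G$ is Raikov complete. If $G$ is second countable, then $G$ is Polish.
\item[(e)] If $G$ is countable and metrizable, then $G$ is discrete.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $A$ is a closed subgroup of $G$, then a closed subgroup of $A\times H$ is a closed subgroup of $G\times H$.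

(b) Let $S$ be a closed subgroup of $L\times H$. Then $\{(x,h):(f(x),h)\in S\}$ is a closed subgroup of $G\times H$, and since $f$ is onto it has the same projection to $H$ as $S$.

(c) The graph of $f$ is a subgroup of $G\times H$, it is closed because $H$ is Hausdorff, and its projection to $H$ is $f(G)$.

(d) By (c), $G$ is closed in its Raikov completion, and it is dense there, so the two are equal. Now use (F4).

(e) A countable metrizable space is second countable, so $G$ is Polish by (d). It is a countable union of singletons, one of which is open by Baire's theorem. By translation all singletons are open.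
\end{proof}

\begin{example}\label{ex:Z}
The discrete group $\mathbb Z$ is not c-compact. By (F1) and (F3) the subgroups $2^n\mathbb Z$ form a base at $0$ of a Hausdorff, metrizable, nondiscrete group topology $\sigma$. If $\mathbb Z$ were c-compact, then $(\mathbb Z,\sigma)$ would be c-compact by Lemma~\ref{lem:basic}(b), and so discrete by (e). By (a), the group $\mathbb R$ is not c-compact either.
\end{example}

The next group shows that completeness and $\omega$-narrowness together do not give convergent sequences. We return to it to see where each step of the proof needs c-compactness.

\begin{example}\label{ex:B}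
Let $B$ be the group of finitely supported functions $x\colon\omega_1\to\mathbb Z/2\mathbb Z$ under pointwise addition, and for $\alpha<\omega_1$ let $B_\alpha$ be the subgroup of functions that vanish on $\alpha$. The subgroups $B_\alpha$ are nonzero, decrease, and have intersection $\{0\}$, so they form a base at $0$ of a nondiscrete Hausdorff group topology.

\emph{Every countable set $D\subset B$ is closed.} Let $x\notin D$. The supports of the functions $d-x$ $(d\in D)$ are nonempty, and their union is countable, hence contained in some $\alpha<\omega_1$. So no $d-x$ lies in $B_\alpha$, and $x+B_\alpha$ misses $D$. It follows that $B$ has no nontrivial convergent sequence, since the terms different from the limit would form a countable set that is not closed.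

\emph{$B$ is $\omega$-narrow}, because $B/B_\alpha$ is isomorphic to the countable group of finitely supported functions on $\alpha$.

\emph{$B$ is Raikov complete.} If $(x_a)$ is a Cauchy net, then for each $\alpha$ the restrictions $x_a|_\alpha$ are eventually equal to a finitely supported function $t_\alpha$. The $t_\alpha$ are restrictions of one function $t$ on $\omega_1$. An infinite support of $t$ would have a countably infinite subset, contained in some $\alpha$, which is impossible. So $t\in B$, and $x_a-t\in B_\alpha$ eventually.

\emph{$B$ is not c-compact.} The restriction map $r\colon B\to(\mathbb Z/2\mathbb Z)^\omega$ is continuous, as its kernel $B_\omega$ is open, and its image is a proper dense subgroup, contrary to Lemma~\ref{lem:basic}(c).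
\end{example}

\section{A model case: closed subgroups of products of finite groups}\label{sec:model}

Let $F_i$ $(i<\kappa)$ be finite discrete groups and let $G$ be an infinite closed subgroup of $\prod_{i<\kappa}F_i$. We construct a nontrivial convergent sequence in the compact group $G$, one coordinate at a time.

Take a countably infinite subset of $G$ and, for each pair of its points, a coordinate in which they differ. This gives a countable set of coordinates on which $G$ has infinite projection; the set is infinite because the $F_i$ are finite. Reorder the index set so that these coordinates come first. For $\alpha\le\kappa$ let $G_\alpha$ be the projection of $G$ to $\prod_{i<\alpha}F_i$; it is compact. The group $G_\omega$ is infinite, compact and metrizable, so it is nondiscrete and contains points $y_n\ne1$ with $y_n\to1$.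

We want to extend each $y_n$ to a point of $G$ so that the extensions still converge to $1$. Filling the remaining coordinates with $1$ may lead out of $G$. For instance, in $G=\{x\in(\mathbb Z/2\mathbb Z)^{\omega+1}:x_\omega=x_0\}$ a point $y\in G_\omega$ can be extended by $0$ only if $y_0=0$. But this condition holds for all but finitely many terms of a sequence that converges to $0$, and the same happens in general. We construct by recursion on $\alpha$, $\omega\le\alpha\le\kappa$, points $x_n^\alpha\in G_\alpha$ that extend each other as $\alpha$ grows, with $x_n^\omega=y_n$ and $x_n^\alpha\to1$ as $n\to\infty$.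

\emph{Successor step.} We have $G_{\alpha+1}\subset G_\alpha\times F_\alpha$; let $\pi\colon G_{\alpha+1}\to G_\alpha$ be the projection. The subgroup $U=\{x\in G_{\alpha+1}:x_\alpha=1\}$ is compact and has finite index. So $\pi(U)$ is a closed subgroup of finite index in $G_\alpha$, and it is open, since its complement is a finite union of closed cosets. Therefore $x_n^\alpha\in\pi(U)$, that is, $(x_n^\alpha,1)\in G_{\alpha+1}$, for all but finitely many $n$. For these $n$ put $x_n^{\alpha+1}=(x_n^\alpha,1)$, and extend the other terms arbitrarily within $G_{\alpha+1}$.

\emph{Limit step.} For fixed $n$ the points $x_n^\beta$ $(\beta<\lambda)$ are restrictions of one point $x_n^\lambda\in\prod_{i<\lambda}F_i$. On any finite set of coordinates, contained in some $\beta<\lambda$, this point agrees with a point of $G_\lambda$, because $x_n^\beta\in G_\beta$. So $x_n^\lambda$ lies in the closure of $G_\lambda$, which is $G_\lambda$. Convergence in a product is coordinatewise, so $x_n^\lambda\to1$.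

At $\alpha=\kappa$ we obtain $x_n\to1$ in $G$, and $x_n\neq1$ because $x_n$ extends $y_n$. The finite set of exceptional $n$ changes with $\alpha$, and there may be uncountably many $\alpha$; this does no harm, since each coordinate is tested separately.

The argument used three properties of $G$, and the general proof supplies a substitute for each.

\begin{enumerate}
\item[(1)] \emph{$G$ lies in a product of small groups.} Guran's theorem gives this, with second countable factors, for $\omega$-narrow groups. Section~\ref{sec:separable} reduces Theorem~\ref{thm:A} to separable groups.
\item[(2)] \emph{The projections $G_{\alpha+1}\to G_\alpha$ are open.} In general a quotient map $G\to G/N$ is open, while a map of $G$ onto its image in a product need not be. Section~\ref{sec:minimal} shows that for $\omega$-narrow c-compact groups the quotient and the image have the same topology.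
\item[(3)] \emph{$G_\lambda$ is closed.} This is Lemma~\ref{lem:basic}(c). Section~\ref{sec:tower} builds the groups $G_\alpha$ and handles the limit step.
\end{enumerate}

The successor step must also be redone, as the kernel of $\pi$ is then metrizable instead of finite. This is done for sequences in Section~\ref{sec:sequences} and for compact zero-dimensional spaces in Section~\ref{sec:cantor}.

\section{A countable subgroup that is not closed}\label{sec:separable}

We look for a closed separable subgroup that is still nondiscrete. The difficulty is that in a nondiscrete group all countable subgroups may be closed and discrete, as in Example~\ref{ex:B}. To exclude this we imitate Example~\ref{ex:Z}: we build a countable subgroup $D$ together with a coarser nondiscrete metrizable group topology on it. The neighborhoods and the generators are chosen alternately, so that each neighborhood has to satisfy the conditions of (F1) only for finitely many elements of $D$.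

\begin{proposition}\label{prop:countable}
Every nondiscrete c-compact group $G$ has a countable subgroup $D$ that is not closed. Its closure $\overline D$ is a nondiscrete separable c-compact group.
\end{proposition}

\begin{proof}
We choose by recursion open symmetric neighborhoods $U_n$ of $1$ and points $x_n\in U_n\setminus\{1\}$. Let $E_n$ be the finite set of products of at most $n$ elements of $\{x_i^{\pm1}:i<n\}$, with $E_0=\{1\}$. Put $U_0=G$ and take any $x_0\ne1$. When $U_n$ and $x_0,\dots,x_n$ are given, the set $E_{n+1}$ is determined, and we choose $U_{n+1}$ open and symmetric with
\[
U_{n+1}^2\subset U_n,\qquad gU_{n+1}g^{-1}\subset U_n\ \text{ for all }g\in E_{n+1},\qquad U_{n+1}\cap E_{n+1}=\{1\}.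
\]
This is possible because multiplication is continuous, $E_{n+1}$ is finite and $G$ is Hausdorff. Since $G$ is nondiscrete, there is $x_{n+1}\in U_{n+1}\setminus\{1\}$.

The sets $E_n$ increase and their union is the countable subgroup $D$ generated by the $x_n$. The sets $U_n$ decrease, since $U_{n+1}\subset U_{n+1}^2\subset U_n$. We check (F1) for the symmetric sets $U_n\cap D$. First, $(U_{n+1}\cap D)^2\subset U_n\cap D$. Next, given $g\in D$ and $n$, choose $m>n$ with $g\in E_m$; then $gU_mg^{-1}\subset U_{m-1}\subset U_n$, so $g(U_m\cap D)g^{-1}\subset U_n\cap D$. Finally, if $d\in D$ lies in every $U_n$, choose $m\ge1$ with $d\in E_m$; then $d\in U_m\cap E_m=\{1\}$. So the sets $U_n\cap D$ form a base at $1$ of a Hausdorff group topology $\sigma$ on $D$. It is metrizable by (F3), and nondiscrete because $1\ne x_n\in U_n\cap D$ for all $n$. Each $U_n\cap D$ is a neighborhood of $1$ in the subspace topology, so the identity map from the subgroup $D$ of $G$ to $(D,\sigma)$ is continuous.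

If $D$ were closed in $G$, it would be c-compact by Lemma~\ref{lem:basic}(a), then $(D,\sigma)$ would be c-compact by (b) and discrete by (e). This is false, so $D$ is not closed. The closure $\overline D$ is a closed subgroup, hence c-compact, and it is separable. It is not discrete, since $D$ is a proper dense subset of it.
\end{proof}

\section{Minimality of $\omega$-narrow c-compact groups}\label{sec:minimal}

A topological group is \emph{minimal} if it admits no strictly coarser Hausdorff group topology. Compact groups are minimal, because a continuous bijection from a compact space to a Hausdorff space is a homeomorphism. We need the same property without compactness.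

Let $(G,\tau)$ be c-compact and let $\sigma\subset\tau$ be a Hausdorff group topology. If both topologies are second countable, then both groups are Polish by Lemma~\ref{lem:basic}(b),(d), and $\sigma=\tau$ by the open mapping theorem. In the $\omega$-narrow case both topologies are determined by homomorphisms to second countable groups, and we want to reduce to this argument. Given a $\tau$-continuous $f$ of this kind, it is enough to find one $\sigma$-continuous $g$ with $\ker g\subset\ker f$: then $f$ factors through $g$ algebraically, and the open mapping theorem makes the factorization continuous. The kernels of the maps $g$ have trivial intersection, but two things remain to be shown: that their images under $f$ also have trivial intersection, and that countably many of them suffice.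

\begin{proposition}\label{prop:minimal}
Every $\omega$-narrow c-compact group is minimal.
\end{proposition}

\begin{proof}
Let $(G,\tau)$ be $\omega$-narrow and c-compact and let $\sigma\subset\tau$ be a Hausdorff group topology. It suffices to show that every $\tau$-continuous homomorphism $f\colon G\to P$ with $P$ second countable is $\sigma$-continuous. Indeed, by (F6$'$) every $\tau$-neighborhood of $1$ is then a $\sigma$-neighborhood of $1$, and $\tau\subset\sigma$ by (F1). Fix such an $f$.

Let $\mathcal K$ be the set of subgroups of $G$ that are kernels of $\sigma$-continuous homomorphisms to second countable groups. It is closed under countable intersections, because a countable product of second countable groups is second countable. The group $(G,\sigma)$ is $\omega$-narrow, so by (F6$'$) every $\sigma$-neighborhood of $1$ contains a member of $\mathcal K$.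

\emph{Step 1: there is $A_\infty\in\mathcal K$ with $f(A_\infty)\subset f(A)$ for all $A\in\mathcal K$.} Each $A\in\mathcal K$ is $\sigma$-closed, hence $\tau$-closed, hence c-compact in the topology induced by $\tau$. By Lemma~\ref{lem:basic}(c), $f(A)$ is closed in $P$. The union of the open sets $P\setminus f(A)$ is a second countable space, so countably many of them cover it: there are $A_n\in\mathcal K$ with $\bigcap_nf(A_n)=\bigcap_{A\in\mathcal K}f(A)$. Put $A_\infty=\bigcap_nA_n\in\mathcal K$. Then $f(A_\infty)\subset\bigcap_nf(A_n)=\bigcap_{A\in\mathcal K}f(A)$.

\emph{Step 2: $f(A_\infty)=\{1\}$.} The set $\Gamma=\{(f(x),x):x\in G\}$ is the image of $(G,\tau)$ under a continuous homomorphism to $P\times(G,\sigma)$, so it is closed in $P\times(G,\sigma)$ by Lemma~\ref{lem:basic}(c). Let $m\in f(A_\infty)$ and let $V$ be a $\sigma$-neighborhood of $1$. Choose $A\in\mathcal K$ with $A\subset V$. By Step 1 there is $x\in A$ with $f(x)=m$, and then $(m,x)\in\Gamma$ and $x\in V$. Thus $(m,1)$ lies in the closure of $\Gamma$, so $(m,1)\in\Gamma$, which means $m=f(1)=1$.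

\emph{Step 3: $f$ is $\sigma$-continuous.} Let $g\colon G\to Q$ be $\sigma$-continuous with $Q$ second countable and $\ker g=A_\infty$, and let $h\colon G\to P\times Q$ be the diagonal product of $f$ and $g$. Both $g$ and $h$ are $\tau$-continuous, so the second countable groups $g(G)$ and $h(G)$ are c-compact and therefore Polish. The second projection restricts to a continuous surjective homomorphism $p\colon h(G)\to g(G)$. It is injective: if $p(h(x))=g(x)=1$, then $x\in A_\infty$, so $f(x)=1$ by Step 2 and $h(x)=1$. By the open mapping theorem $p^{-1}$ is continuous. Since $p^{-1}(g(x))=(f(x),g(x))$, the map $f$ is the composition of $g$, $p^{-1}$ and the first projection, and it is $\sigma$-continuous.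
\end{proof}

Each of the three steps uses c-compactness, while $\omega$-narrowness is used only to apply (F6$'$), once for $\tau$ and once for $\sigma$. Both hypotheses pass to quotients, which gives the form of the result that we apply.

\begin{corollary}\label{cor:embedding}
Let $G$ be $\omega$-narrow and c-compact and let $N$ be a closed normal subgroup. Then every continuous injective homomorphism $j\colon G/N\to H$ is a topological isomorphism onto a closed subgroup of $H$.
\end{corollary}

\begin{proof}
The group $G/N$ is $\omega$-narrow and c-compact. The preimages under $j$ of the open subsets of $H$ form a coarser group topology on $G/N$, which is Hausdorff since $j$ is injective. By Proposition~\ref{prop:minimal} it is the topology of $G/N$, so $j$ is a homeomorphism onto its image. The image is closed by Lemma~\ref{lem:basic}(c).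
\end{proof}

\section{The tower of quotients}\label{sec:tower}

We want to lift maps from $G/N$ to $G$. The kernel $N$ may be far from metrizable, so we remove it in transfinitely many metrizable slices.

Let $G$ be $\omega$-narrow and c-compact, let $N$ be a closed normal subgroup, and let $f_i\colon G\to P_i$ $(i<\kappa)$ be continuous homomorphisms to second countable groups, indexed by an ordinal $\kappa$, with $\bigcap_{i<\kappa}\ker f_i=\{1\}$. Such a family exists by (F6$'$). For $\alpha\le\kappa$ put
\[
N_\alpha=N\cap\bigcap_{i<\alpha}\ker f_i,\qquad G_\alpha=G/N_\alpha,
\]
and for $\beta\le\alpha$ let $\pi^\alpha_\beta\colon G_\alpha\to G_\beta$ be the map $xN_\alpha\mapsto xN_\beta$. We call this system the \emph{tower} of $G$, $N$ and $(f_i)$. The $N_\alpha$ are closed normal subgroups with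
\[
N_0=N,\qquad N_{\alpha+1}=N_\alpha\cap\ker f_\alpha,\qquad N_\lambda=\bigcap_{\beta<\lambda}N_\beta\ \text{ for limit }\lambda,\qquad N_\kappa=\{1\}.
\]
So $G_0=G/N$, $G_\kappa=G$, and $\pi^\kappa_0$ is the quotient map. All $G_\alpha$ are Raikov complete by Lemma~\ref{lem:basic}(b),(d). The maps $\pi^\alpha_\beta$ are continuous surjective homomorphisms with $\pi^\beta_\gamma\circ\pi^\alpha_\beta=\pi^\alpha_\gamma$. They are open: for $W\subset G_\alpha$ open, $\pi^\alpha_\beta(W)$ is the image under the quotient map $G\to G_\beta$ of the preimage of $W$ in $G$.

\begin{lemma}\label{lem:successor}
For every $\alpha<\kappa$ the kernel of $\pi^{\alpha+1}_\alpha$ is metrizable.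
\end{lemma}

\begin{proof}
Since $N_{\alpha+1}\subset\ker f_\alpha$, the map $j(xN_{\alpha+1})=(xN_\alpha,f_\alpha(x))$ is a continuous homomorphism $G_{\alpha+1}\to G_\alpha\times P_\alpha$, and it is injective because $N_{\alpha+1}=N_\alpha\cap\ker f_\alpha$. By Corollary~\ref{cor:embedding} it is a topological embedding. It sends $\ker\pi^{\alpha+1}_\alpha$ into $\{1\}\times P_\alpha$, which is metrizable by (F3).
\end{proof}

\begin{lemma}\label{lem:limit}
Let $\lambda\le\kappa$ be a limit ordinal, $Z$ a space, and $s_\beta\colon Z\to G_\beta$ $(\beta<\lambda)$ continuous maps with $\pi^\beta_\gamma\circ s_\beta=s_\gamma$ for $\gamma\le\beta<\lambda$. Then there is a continuous map $s_\lambda\colon Z\to G_\lambda$ with $\pi^\lambda_\beta\circ s_\lambda=s_\beta$ for all $\beta<\lambda$.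
\end{lemma}

\begin{proof}
Let $j\colon G_\lambda\to\prod_{\beta<\lambda}G_\beta$ be the diagonal product of the maps $\pi^\lambda_\beta$. It is injective since $N_\lambda=\bigcap_{\beta<\lambda}N_\beta$, so by Corollary~\ref{cor:embedding} it is a homeomorphism onto a closed subgroup. Let $s\colon Z\to\prod_{\beta<\lambda}G_\beta$ be the continuous map $s(z)=(s_\beta(z))_{\beta<\lambda}$. We claim that $s(z)\in j(G_\lambda)$. Let $\gamma_1,\dots,\gamma_m<\lambda$ and let $\beta$ be the largest of them. Choose $x\in G_\lambda$ with $\pi^\lambda_\beta(x)=s_\beta(z)$. Then $\pi^\lambda_{\gamma_l}(x)=\pi^\beta_{\gamma_l}(s_\beta(z))=s_{\gamma_l}(z)$ for all $l$, so $j(x)$ agrees with $s(z)$ in the given coordinates. Hence $s(z)$ lies in the closure of $j(G_\lambda)$, which is $j(G_\lambda)$. Put $s_\lambda=j^{-1}\circ s$.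
\end{proof}

\begin{remark}\label{rem:B-tower}
The proof shows that $G_\lambda$ is the inverse limit of the groups $G_\beta$ $(\beta<\lambda)$, and both halves of Corollary~\ref{cor:embedding} are used: closedness gives the points $s_\lambda(z)$, and minimality gives the continuity of $s_\lambda$. Both fail for the group $B$ of Example~\ref{ex:B} with $N=B$ and $f_i(x)=x(i)$. There $N_\alpha=B_\alpha$ for $\alpha<\omega_1$, the inverse limit of the groups $G_n=(\mathbb Z/2\mathbb Z)^n$ is $(\mathbb Z/2\mathbb Z)^\omega$, and $j$ maps the discrete group $G_\omega=B/B_\omega$ onto a proper dense, nondiscrete subgroup of it.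
\end{remark}

\begin{proposition}\label{prop:tower}
Let $Z$ be a space such that for every $\alpha<\kappa$ every continuous map $Z\to G_\alpha$ has a continuous lift through $\pi^{\alpha+1}_\alpha$. Then every continuous map $\varphi\colon Z\to G/N$ has a continuous lift $Z\to G$ through the quotient map.
\end{proposition}

\begin{proof}
We construct by recursion continuous maps $s_\alpha\colon Z\to G_\alpha$ $(\alpha\le\kappa)$ with $s_0=\varphi$ and $\pi^\alpha_\beta\circ s_\alpha=s_\beta$ for $\beta\le\alpha$. Let $s_{\alpha+1}$ be a continuous lift of $s_\alpha$ through $\pi^{\alpha+1}_\alpha$; then $\pi^{\alpha+1}_\beta\circ s_{\alpha+1}=\pi^\alpha_\beta\circ s_\alpha=s_\beta$ for $\beta\le\alpha$. At limit ordinals apply Lemma~\ref{lem:limit}. The map $s_\kappa$ is the required lift.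
\end{proof}

\section{Lifting sequences; proof of Theorem~\ref{thm:A}}\label{sec:sequences}

It remains to lift through one step of the tower, that is, through an open homomorphism $\pi\colon X\to Y$ with metrizable kernel $K$. The group $X$ need not be first countable, so no sequence of neighborhoods controls convergence in $X$. But a sequence of neighborhoods controls the direction of $K$, and $\pi$ controls the rest. The next lemma makes this precise; in the model case the single set $U$ played the role of all $U_k$ with $k\ge1$.

\begin{lemma}\label{lem:base}
Let $\pi\colon X\to Y$ be an open continuous surjective homomorphism with metrizable kernel $K$. There are open symmetric neighborhoods $U_k$ $(k\in\omega)$ of $1$ in $X$ such that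
\begin{enumerate}
\item[(a)] $U_0=X$ and $U_{k+1}^2\subset U_k$ for all $k$;
\item[(b)] the sets $U_k\cap K$ form a neighborhood base at $1$ in $K$;
\item[(c)] for every neighborhood $V$ of $1$ in $X$ there are $k$ and a neighborhood $W$ of $1$ in $Y$ with $U_k\cap\pi^{-1}(W)\subset V$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(T_k)_{k\in\omega}$ be a neighborhood base at $1$ in $K$. Put $U_0=X$ and choose $U_{k+1}$ open and symmetric with $U_{k+1}^2\subset U_k$ and $U_{k+1}\cap K\subset T_k$. Then (a) and (b) hold. Given $V$, let $O$ be an open neighborhood of $1$ with $O^2\subset V$, and use (b) to find $k\ge1$ with $U_{k-1}\cap K\subset O$. The set $W=\pi(O\cap U_k)$ is a neighborhood of $1$ because $\pi$ is open. Let $x\in U_k$ with $\pi(x)\in W$, say $\pi(x)=\pi(u)$ with $u\in O\cap U_k$. Then $u^{-1}x\in K\cap U_k^2\subset K\cap U_{k-1}\subset O$, so $x\in uO\subset O^2\subset V$.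
\end{proof}

Let $S=\omega\cup\{\infty\}$ be the one-point compactification of the discrete space $\omega$. A map $s$ on $S$ is continuous if and only if $s(n)\to s(\infty)$.

\begin{lemma}\label{lem:sequence}
Let $\pi\colon X\to Y$ be an open continuous surjective homomorphism with metrizable kernel. Then every continuous map $\varphi\colon S\to Y$ has a continuous lift through $\pi$.
\end{lemma}

\begin{proof}
Put $y_n=\varphi(\infty)^{-1}\varphi(n)$, so that $y_n\to1$, and let $U_k$ be as in Lemma~\ref{lem:base}. Let $k(n)$ be the largest $k\le n$ with $y_n\in\pi(U_k)$; it exists since $\pi(U_0)=Y$. For fixed $k$ the set $\pi(U_k)$ is a neighborhood of $1$, so $y_n\in\pi(U_k)$ and $k(n)\ge k$ for all large $n$. Choose $x_n\in U_{k(n)}$ with $\pi(x_n)=y_n$. Given a neighborhood $V$ of $1$, take $k$ and $W$ as in Lemma~\ref{lem:base}(c). For large $n$ we have $x_n\in U_{k(n)}\subset U_k$ and $\pi(x_n)=y_n\in W$, so $x_n\in V$. Thus $x_n\to1$. Choose $a\in X$ with $\pi(a)=\varphi(\infty)$ and put $s(n)=ax_n$, $s(\infty)=a$. Then $\pi(s(n))=\varphi(\infty)y_n=\varphi(n)$ and $s(n)\to s(\infty)$.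
\end{proof}

We still need a sequence to start with. It comes from a nondiscrete second countable image of the group.

\begin{lemma}\label{lem:image}
Every nondiscrete $\omega$-narrow group $G$ has a continuous homomorphism $f$ to a second countable group such that $f(G)$ is nondiscrete.
\end{lemma}

\begin{proof}
Suppose that every continuous homomorphism from $G$ to a second countable group has discrete image, and so has open kernel. We choose such homomorphisms $f_0,f_1,\dots$ by recursion, and write $H_n=\bigcap_{i<n}\ker f_i$, with $H_0=G$. The subgroup $H_n$ is open and $G$ is nondiscrete, so there is $x_n\in H_n\setminus\{1\}$, and by (F6$'$) there is $f_n$ with $f_n(x_n)\ne1$. Let $f$ be the diagonal product of the $f_n$; its target is second countable. The first $n$ coordinates of $f(x_n)$ are equal to $1$, so $f(x_n)\to1$, and $f(x_n)\ne1$ since $f_n(x_n)\neq1$. Hence $f(G)$ is nondiscrete, contrary to the assumption.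
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:countable} the given group has a nondiscrete separable c-compact subgroup, and it suffices to find the sequence there. So let $G$ be nondiscrete, c-compact and $\omega$-narrow. Take $f$ as in Lemma~\ref{lem:image} and put $N=\ker f$. By Corollary~\ref{cor:embedding}, $G/N$ is topologically isomorphic to $f(G)$, so it is metrizable and nondiscrete. Choose $y_n\ne1$ in $G/N$ with $y_n\to1$, and define $\varphi\colon S\to G/N$ by $\varphi(n)=y_n$, $\varphi(\infty)=1$. Form a tower for $G$ and $N$. By Lemmas~\ref{lem:successor} and~\ref{lem:sequence} the space $S$ satisfies the hypothesis of Proposition~\ref{prop:tower}, so $\varphi$ has a continuous lift $s\colon S\to G$. Then $s(n)\to s(\infty)$, and $s(n)\ne s(\infty)$ for all $n$ because $\varphi(n)\ne\varphi(\infty)$. A sequence whose terms all differ from its limit is not eventually constant.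
\end{proof}

Lemmas~\ref{lem:base}--\ref{lem:image} do not use c-compactness. For the group $B$ of Example~\ref{ex:B}, the restriction map $r$ has nondiscrete second countable image, as in Lemma~\ref{lem:image}, but $B/\ker r$ is discrete; so the passage from $f(G)$ to $G/N$ in the proof above does need minimality.

\section{Lifting compact zero-dimensional spaces; proof of Theorem~\ref{thm:B}}\label{sec:cantor}

The space $S$ has one nonisolated point, so the values of a lift could be chosen one at a time. For a general compact zero-dimensional space $Z$ we use successive approximation. We cut $Z$ into finer and finer finite clopen partitions and attach to each piece a smaller and smaller open subset of $X$ that meets all fibers over that piece. The value of the lift at $z$ is the point of the fiber that lies in all sets attached to pieces containing $z$. Its existence is the one place where completeness is used.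

\begin{lemma}\label{lem:zerodim}
Let $X$ be a Raikov complete group, $\pi\colon X\to Y$ an open continuous surjective homomorphism with metrizable kernel $K$, and $Z$ a compact zero-dimensional space. Then every continuous map $\varphi\colon Z\to Y$ has a continuous lift through $\pi$.
\end{lemma}

\begin{proof}
Let $U_k$ be as in Lemma~\ref{lem:base}. Call a set $O\subset X$ \emph{$k$-small} if $a^{-1}b\in U_k$ and $ab^{-1}\in U_k$ for all $a,b\in O$. Subsets of $k$-small sets are $k$-small, and every $x\in X$ has the $k$-small open neighborhood $xU_{k+1}\cap U_{k+1}x$: for $a=xu=vx$ and $b=xu'=v'x$ we have $a^{-1}b=u^{-1}u'$ and $ab^{-1}=v(v')^{-1}$, both in $U_{k+1}^2\subset U_k$. Let $E_z=\pi^{-1}(\varphi(z))$, a closed coset of $K$.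

\emph{The partitions.} We construct finite clopen partitions $\mathcal P_k$ of $Z$, with $\mathcal P_{k+1}$ refining $\mathcal P_k$, and open sets $O_{k,P}\subset X$ for $P\in\mathcal P_k$, such that
\begin{enumerate}
\item[(1)] $O_{k,P}$ is $k$-small;
\item[(2)] $\varphi(P)\subset\pi(O_{k,P})$;
\item[(3)] $\overline{O_{k+1,P'}}\subset O_{k,P}$ whenever $P'\in\mathcal P_{k+1}$, $P\in\mathcal P_k$ and $P'\subset P$.
\end{enumerate}
We may assume $Z\ne\emptyset$. Start with $\mathcal P_0=\{Z\}$ and $O_{0,Z}=X$. Suppose that level $k$ is constructed, and let $P\in\mathcal P_k$. For $z_0\in P$ there is $x\in O_{k,P}\cap E_{z_0}$ by (2), and by regularity there is a $(k+1)$-small open set $O\ni x$ with $\overline O\subset O_{k,P}$. Since $\pi$ is open, $P\cap\varphi^{-1}(\pi(O))$ is an open neighborhood of $z_0$, so it contains a clopen neighborhood $C$ of $z_0$. The compact set $P$ is covered by finitely many such sets $C_1,\dots,C_m$, with corresponding open sets $O_1,\dots,O_m$. The nonempty sets among $P'_l=C_l\setminus(C_1\cup\dots\cup C_{l-1})$ form a clopen partition of $P$. We put them into $\mathcal P_{k+1}$ and set $O_{k+1,P'_l}=O_l$. Then (1)--(3) hold.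

\emph{The lift.} For $z\in Z$ let $P_k(z)$ be the member of $\mathcal P_k$ that contains $z$, and let $O_k(z)=O_{k,P_k(z)}$. By (3), $\overline{O_{k+1}(z)}\subset O_k(z)$. By (2) we can choose $e_k\in O_k(z)\cap E_z$. For $l,m\ge k$ the points $e_l,e_m$ lie in the $k$-small set $O_k(z)$ and in one coset of the normal subgroup $K$, so $e_l^{-1}e_m$ and $e_le_m^{-1}$ lie in $U_k\cap K$. By Lemma~\ref{lem:base}(b) every neighborhood of $1$ in $X$ contains some $U_k\cap K$, so $(e_k)$ is Cauchy in $X$. Let $s(z)$ be its limit. Then $s(z)\in E_z$ as $E_z$ is closed, that is, $\pi(s(z))=\varphi(z)$. Also $s(z)\in\overline{O_{k+1}(z)}\subset O_k(z)$ for every $k$.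

\emph{Continuity at $z$.} Let $V$ be a neighborhood of $1$ in $X$ and take $k$ and $W$ as in Lemma~\ref{lem:base}(c). The set of $z'\in P_k(z)$ with $\varphi(z)^{-1}\varphi(z')\in W$ is a neighborhood of $z$. For such $z'$ we have $O_k(z')=O_k(z)$, so $s(z)$ and $s(z')$ lie in one $k$-small set and $s(z)^{-1}s(z')\in U_k$. Moreover $\pi(s(z)^{-1}s(z'))=\varphi(z)^{-1}\varphi(z')\in W$. Hence $s(z)^{-1}s(z')\in V$, that is, $s(z')\in s(z)V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Form a tower for $G$ and $N$. Each $G_{\alpha+1}$ is Raikov complete and $\pi^{\alpha+1}_\alpha$ is open with metrizable kernel (Lemma~\ref{lem:successor}). By Lemma~\ref{lem:zerodim}, $Z$ satisfies the hypothesis of Proposition~\ref{prop:tower}.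
\end{proof}

For part (ii) we start from the trivial group $G_0$ and let the domain grow as we climb. If $s$ is an injective lift through $\pi^{\alpha+1}_\alpha$ of an injective map and $\nu\ne1$ lies in the kernel, then $z\mapsto s(z)\nu$ is a second lift whose image is disjoint from that of $s$. So each step with nontrivial kernel contributes a factor $\{0,1\}$, and we have to count these steps. When $w(G)=\omega$ there may be only one, for instance if $f_0$ is the identity map of $G$, so this case is treated separately.

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $\kappa=w(G)$. It is infinite, because a Hausdorff space with a finite base is finite and discrete. If $\kappa=\omega$, then $G$ is Polish by Lemma~\ref{lem:basic}(d) and has no isolated point, so it contains a Cantor set by (F5). Let $\kappa>\omega$.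

\emph{The tower.} There is a neighborhood base at $1$ with at most $\kappa$ members; list it as $(V_i)_{i<\kappa}$, with repetitions if necessary. By (F6$'$) choose continuous homomorphisms $f_i\colon G\to P_i$ to second countable groups with $\ker f_i\subset V_i$. Then $\bigcap_i\ker f_i\subset\bigcap_iV_i=\{1\}$. Form the tower of $G$, $N=G$ and $(f_i)_{i<\kappa}$, so that $G_0$ is trivial, and let
\[
R=\{\alpha<\kappa:N_{\alpha+1}\ne N_\alpha\}.
\]

\emph{$|R|=\kappa$.} Let $x\in\ker f_i$ for all $i\in R$. We show $x\in N_\alpha$ by induction on $\alpha\le\kappa$. We have $x\in N_0=G$. If $x\in N_\alpha$ and $\alpha\in R$, then $x\in N_\alpha\cap\ker f_\alpha=N_{\alpha+1}$; if $\alpha\notin R$, then $x\in N_\alpha=N_{\alpha+1}$. At limits $N_\lambda$ is the intersection of the earlier $N_\beta$. So $x\in N_\kappa=\{1\}$. The diagonal product of the $f_i$ $(i\in R)$ is therefore injective, and by Corollary~\ref{cor:embedding} it embeds $G$ in $\prod_{i\in R}P_i$, which has weight at most $\max(|R|,\omega)$. Since $w(G)=\kappa>\omega$, we get $|R|\ge\kappa$, and $|R|\le\kappa$ because $R\subset\kappa$.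

\emph{The embedding.} Let $C_\alpha=\{0,1\}^{R\cap\alpha}$, a compact zero-dimensional space, and let $\rho^\alpha_\beta\colon C_\alpha\to C_\beta$ be the restriction map for $\beta\le\alpha$. We construct continuous injections $e_\alpha\colon C_\alpha\to G_\alpha$ $(\alpha\le\kappa)$ with
\begin{equation}\label{eq:compatible}
\pi^\alpha_\beta\circ e_\alpha=e_\beta\circ\rho^\alpha_\beta\qquad(\beta\le\alpha).
\end{equation}
Both $C_0$ and $G_0$ have one point, which defines $e_0$. At a successor it is enough to verify \eqref{eq:compatible} for the pair $\alpha+1$, $\alpha$; applying $\pi^\alpha_\beta$ then gives it for $\alpha+1$, $\beta$.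

If $\alpha\notin R$, then $C_{\alpha+1}=C_\alpha$ and $G_{\alpha+1}=G_\alpha$, and we put $e_{\alpha+1}=e_\alpha$.

If $\alpha\in R$, then $C_{\alpha+1}=C_\alpha\times\{0,1\}$ and there is $\nu\ne1$ in $\ker\pi^{\alpha+1}_\alpha=N_\alpha/N_{\alpha+1}$. By Lemmas~\ref{lem:successor} and~\ref{lem:zerodim} there is a continuous lift $s\colon C_\alpha\to G_{\alpha+1}$ of $e_\alpha$. Put $e_{\alpha+1}(z,\varepsilon)=s(z)\nu^\varepsilon$. This map is continuous, and $\pi^{\alpha+1}_\alpha(e_{\alpha+1}(z,\varepsilon))=e_\alpha(z)$. If $s(z)\nu^\varepsilon=s(z')\nu^{\varepsilon'}$, then applying $\pi^{\alpha+1}_\alpha$ gives $e_\alpha(z)=e_\alpha(z')$, so $z=z'$, and then $\nu^\varepsilon=\nu^{\varepsilon'}$ and $\varepsilon=\varepsilon'$.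

If $\lambda$ is a limit ordinal, the maps $s_\beta=e_\beta\circ\rho^\lambda_\beta\colon C_\lambda\to G_\beta$ satisfy $\pi^\beta_\gamma\circ s_\beta=e_\gamma\circ\rho^\beta_\gamma\circ\rho^\lambda_\beta=s_\gamma$ for $\gamma\le\beta<\lambda$. Lemma~\ref{lem:limit} gives a continuous map $e_\lambda$ satisfying \eqref{eq:compatible}. Two distinct points $z,z'\in C_\lambda$ differ in some coordinate $i\in R\cap\lambda$. Then $i+1<\lambda$ and $\rho^\lambda_{i+1}(z)\ne\rho^\lambda_{i+1}(z')$, so $s_{i+1}(z)\ne s_{i+1}(z')$ and $e_\lambda(z)\ne e_\lambda(z')$.

The map $e_\kappa\colon\{0,1\}^R\to G$ is a continuous injection of a compact space into a Hausdorff space, hence an embedding, and $|R|=w(G)$.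

\emph{Cardinality.} In both cases the embedding gives $|G|\ge2^{w(G)}$. Conversely, if $\mathcal B$ is a base of $G$ with $|\mathcal B|=w(G)$, then the map sending $x$ to the set of members of $\mathcal B$ that contain $x$ is injective, so $|G|\le2^{w(G)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii)]
In a discrete space every subset is closed and every compact subset is finite, so (a) implies (b) and (d). A nontrivial convergent sequence together with its limit is an infinite compact set, and so is a Cantor set; thus (d) implies (c) and (e). It remains to show that (b), (c) and (e) fail when $G$ is nondiscrete. For (b) this is Proposition~\ref{prop:countable}, and for (c) it is Theorem~\ref{thm:A}. For (e), Proposition~\ref{prop:countable} gives a nondiscrete separable c-compact subgroup $H$. By (ii), $H$ contains a copy of $\{0,1\}^{w(H)}$ with $w(H)$ infinite, and this cube contains a copy of $\{0,1\}^\omega$: fix all but countably many coordinates. A Cantor set has $2^\omega$ points, which proves the last sentence of (iii).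
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT}
Arhangel'skii and Tkachenko, \emph{Topological Groups and Related Structures}.

\bibitem{topics}
\emph{Selected topics from the structure theory of topological groups},
\texttt{http://www.math.sci.ehime-u.ac.jp/\allowbreak\textasciitilde dima/\allowbreak papers/\allowbreak opit2/\allowbreak structure\_theory.pdf}.

\end{thebibliography}
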